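
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Maximizing the Nash product gives constant-factor envy-freeness\\ in graphical cake cutting}


\begin{abstract}
A cake in the shape of a finite connected graph is to be divided among $n$ agents with arbitrary non-atomic valuations, each agent receiving one connected piece. We show that an allocation maximizing the product of the agents' values exists and that in every such allocation each agent values every other piece at most $9/2$ times as much as its own. Hence a constant-factor approximation to envy-freeness is always possible, with a constant independent of the graph, of the number of agents and of the valuations. No constant below $2$ suffices, the constant $2$ is sharp for two agents, and $9/2$ is sharp for maximizers of the product. A local search based on the same exchange step reaches the factor $\frac92(1+\delta)$ for every $\delta>0$.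
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{The setting}

The cake is a finite connected graph $G=(V,E)$, regarded as a topological space: each edge is a closed interval of length $1$ joining its two endpoint vertices. There are $n\ge1$ agents. Agent $i$ has a valuation $\mu_i$, a nonnegative, additive, non-atomic measure on $G$ given by an integrable density on each edge and normalized so that $\mu_i(G)=1$. (In particular, $G$ has an edge.) Valuations are \emph{identical} if $\mu_1=\dots=\mu_n$; in general they are arbitrary.

A \emph{piece} is a nonempty connected subset of $G$ that is a finite union of closed subintervals of edges. Degenerate intervals, that is, single points, are admitted. This matters only for one-point pieces: a connected set with more than one point has no isolated points, so degenerate intervals can be dropped from a union that represents it. Two sets are \emph{essentially disjoint} if their intersection is finite; since the valuations have no atoms, finite sets have value $0$. An \emph{allocation} $(A_1,\dots,A_n)$ assigns to each agent $i$ one piece $A_i$, so that the pieces are pairwise essentially disjoint and their union is the whole of $G$. Its \emph{product}, or Nash product, is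
\[
\Pi(A_1,\dots,A_n)=\prod_{l=1}^n\mu_l(A_l).
\]
For $\alpha\ge1$, an allocation is \emph{$\alpha$-EF} if
\[
\alpha\,\mu_i(A_i)\ge\mu_i(A_j)\qquad\text{for all agents }i,j .
\]
Thus $1$-EF is envy-freeness, and $\alpha$ measures the factor by which an agent may prefer someone else's piece. For $0\le\alpha\le1$, the allocation is \emph{$\alpha$-additive-EF} if $\mu_i(A_i)\ge\mu_i(A_j)-\alpha$ for all $i,j$. An allocation is \emph{Pareto optimal} if no other allocation gives every agent at least as much and some agent strictly more.

\subsection*{The question}

Connectedness of the pieces can make envy unavoidable. Let two agents with the same uniform valuation share a star with three legs. Two essentially disjoint connected pieces cannot both extend from the center into two legs, so one of them lies in a single leg. Its owner has at most $1/3$ and faces a piece worth at least $2/3$. So envy-freeness fails, and the best factor here is $2$, attained by giving one leg to one agent and two legs to the other. Can the factor get arbitrarily bad on large graphs, with many agents of different tastes? The following question is posed in \cite{slides}.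

\begin{quote}
\emph{Is there a constant $\alpha\ge1$ such that for every finite connected graph, every number of agents and all valuations an $\alpha$-EF allocation exists?}
\end{quote}

The following is known. For every connected graph and arbitrary valuations, a $\frac12$-additive-EF allocation exists. For identical valuations and $\varepsilon>0$, a $(2+\varepsilon)$-EF allocation exists on every connected graph, and a $2$-EF allocation exists on stars. For arbitrary valuations and $\varepsilon>0$, a $(3+\varepsilon)$-EF allocation exists on stars. The additive bound by itself gives no multiplicative one: an agent with nothing, facing pieces worth at most $\frac12$ to it, satisfies the $\frac12$-additive condition.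

\subsection*{The results}

The answer is yes.

\begin{theorem}\label{thm:main}
For every finite connected graph $G$, every $n\ge1$ and all valuations $\mu_1,\dots,\mu_n$, there is an allocation maximizing $\prod_i\mu_i(A_i)$ over all allocations. The maximum is positive, and every maximizer is $\frac92$-EF and Pareto optimal.
\end{theorem}

The proof rests on one exchange. If agent $i$ envies agent $k$ by a large factor, then $i$ abandons its own piece and takes a suitable connected part of $A_k$, and the abandoned piece is attached to a piece that it touches. When the factor exceeds $\frac92$, the exchange can be arranged so that the product grows.

\begin{theorem}\label{thm:supp}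
\begin{enumerate}
\item[(a)] For every $n\ge2$, no constant $\alpha<2$ suffices, even for stars and identical valuations.
\item[(b)] For $n=2$, a $2$-EF allocation always exists, so $2$ is the sharp constant for $n=2$.
\item[(c)] The constant $\frac92$ is best possible for maximizers of the product: for every $\varepsilon\in(0,\frac12)$ there is an instance none of whose maximizers is $(\frac92-2\varepsilon)$-EF.
\item[(d)] Let $\delta>0$. From any allocation with product $\Pi_0>0$, a sequence of at most $\ln(1/\Pi_0)/\ln(1+\delta)$ exchanges, each of the explicit form described in the proof of Lemma~\ref{lem:swap}, leads to a $\frac92(1+\delta)$-EF allocation.
\end{enumerate}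
\end{theorem}

So the optimal universal constant lies in $[2,\frac92]$; its exact value is not determined here.

Theorem~\ref{thm:main} is proved in Section~\ref{sec:exist}. Parts (a)--(d) of Theorem~\ref{thm:supp} are proved in Sections~\ref{sec:lower}, \ref{sec:split}, \ref{sec:sharp} and~\ref{sec:swap}, respectively. For $n=1$ the only allocation is $(G)$ and there is nothing to prove. From now on $n\ge2$.

\section{Legs, and the lower bound 2}\label{sec:lower}

Call distinct edges $L_1,\dots,L_r$ of $G$ \emph{legs at $c$} if each joins $c$ to a vertex of degree $1$. The obstruction seen on the three-legged star has the following general form.

\begin{lemma}\label{lem:legs}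
Let $L_1,\dots,L_r$ be legs at $c$, and let $P_1,\dots,P_s$ be pairwise essentially disjoint pieces, each of which has positive length in at least two of these legs. Then $2s\le r$.
\end{lemma}

\begin{proof}
Suppose $P_j$ has positive length in a leg $L$, and let $z\ne c$ be a point of $P_j\cap L$. The piece $P_j$ also contains a point outside $L$, because it has positive length in another leg. Every point of $L$ other than $z$ on the segment from $c$ to $z$, including $c$, separates $z$ from the points outside $L$. As $P_j$ is connected, it contains this whole segment. So in each of at least two legs, $P_j$ contains a nondegenerate segment starting at $c$. Two such segments in the same leg overlap in an interval, so different pieces use different legs. Hence $r\ge2s$.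
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(a)]
Let $1\le\alpha<2$. Take a star with center $c$ and $2n-1$ legs and let all agents have the same uniform valuation $\mu$, scaled so that each leg has value $1$. (The total is $2n-1$; rescaling does not affect the EF conditions.) Consider any allocation and let $m\ge0$ be the smallest value of a piece.

If $m>1$, every piece would have positive length in at least two legs, so by Lemma~\ref{lem:legs} there would be at least $2n$ legs. Hence $m\le1$. The other $n-1$ pieces have total value at least $2n-2$, so one of them has value at least $2$. Since $\alpha m\le\alpha<2$, the owner of the smallest piece violates the $\alpha$-EF condition.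
\end{proof}

\section{The idea on an interval}\label{sec:interval}

Why maximize a product? An exchange that multiplies one agent's value by $s$, another's by $t$, and hurts no one else multiplies the product by at least $st$. Envy is also a factor: if $\mu_i(A_k)=\rho\,\mu_i(A_i)$ with $\rho$ large, agent $i$ would gain greatly from even a modest fraction of $A_k$, and if the part is well chosen, agent $k$ loses only a bounded factor by giving it up. So large envy should leave room to increase the product.

The difficulty is connectedness. A part of $A_k$ cannot simply be added to $A_i$, since $A_i$ and $A_k$ may be far apart, with other pieces in between. The remedy is that agent $i$ \emph{moves}: it abandons $A_i$ completely and takes a part of $A_k$ instead. The abandoned piece goes to whoever is next to it.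

Suppose $G$ is a path, so that the cake is an interval and the pieces are consecutive intervals. Take an allocation maximizing the product and assume, for the moment, that its product is positive. Let $i\ne k$ and $\mu_i(A_k)=\rho\,\mu_i(A_i)$, $\rho>0$.
\begin{itemize}
\item Cut $A_k$ into two intervals, each worth half of $A_k$ to agent $i$.
\item Let $k$ keep the one it prefers. It retains at least half of $\mu_k(A_k)$.
\item Let $i$ take the other one. Its value becomes $\frac{\rho}{2}\mu_i(A_i)$.
\item Attach the abandoned interval $A_i$ to one of the new pieces adjacent to it. The owner of that piece can only gain.
\end{itemize}
The product has been multiplied by at least $\frac{\rho}{2}\cdot\frac12=\frac\rho4$. By maximality $\rho\le4$. So on an interval every maximizer with positive product is $4$-EF.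

On a graph three things have to be supplied. First, a connected piece cannot always be cut into two connected halves; the next section shows that it can always be cut so that each part is worth at least $\frac13$. Second, with an uneven cut the rule ``$k$ keeps what it prefers'' is wasteful. It guarantees agent $i$ only a third and $k$ only a half, which gives the factor $\frac\rho6$ and the constant $6$. A better rule, in Section~\ref{sec:swap}, gives $\frac{2\rho}{9}$ and the constant $\frac92$. Third, a maximizer must exist and have positive product (Section~\ref{sec:exist}).

\section{Splitting a connected piece}\label{sec:split}

\begin{lemma}[Splitting]\label{lem:split}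
Let $A$ be a piece and $\mu$ a finite non-atomic measure with $\mu(A)>0$. Then $A=X\cup Y$ with essentially disjoint pieces $X,Y$ such that
\[
\tfrac13\,\mu(A)\le\mu(X)\le\tfrac12\,\mu(A).
\]
\end{lemma}

The fraction $\frac13$ cannot be improved. On a three-legged star with uniform $\mu$, Lemma~\ref{lem:legs} shows that one of $X,Y$ has positive length in at most one leg, so it has at most a third of the total measure.

The proof first cuts $A$ open into a tree, then finds a balanced point of the tree, and finally groups the branches at that point.

\begin{proof}
Scale so that $\mu(A)=1$.

\emph{Reduction to trees.} Since $\mu(A)>0$, the set $A$ has more than one point. Regard it as a finite connected graph, with enough subdivision points that there are no loops or multiple edges. Fix a spanning tree. Detach each non-tree edge at one of its two ends, giving that edge a new vertex of degree $1$ there. The result is a tree $B$ with a continuous surjection $\pi:B\to A$ that glues the new leaves back. The map $\pi$ is injective except at finitely many points. Transport $\mu$ to $B$ edge by edge. Then $\pi$ carries connected finite unions of intervals to connected finite unions of intervals, preserves their measures, and carries essentially disjoint sets to essentially disjoint sets: a common point of $\pi(X)$ and $\pi(Y)$ is either one of the finitely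 many points with more than one preimage or the image of a point of $X\cap Y$. So it suffices to split $B$; that is, we may assume that $A$ is a tree.

\emph{A balanced point.} For a point $p$ of the tree $A$, the \emph{branches} at $p$ are the closures of the components of $A\setminus\{p\}$. There are finitely many of them; each contains $p$, and any two meet only in $p$. Since $\mu(\{p\})=0$, their measures add up to $1$. We claim that \emph{there is a point $p$ all of whose branches have measure at most $\frac12$.}

Suppose that no vertex has this property. Then each vertex $v$ has a branch of measure greater than $\frac12$. It is unique, since the measures add up to $1$, and it contains exactly one edge $g(v)$ at $v$. A tree has fewer edges than vertices, so $g(u)=g(v)$ for some $u\ne v$. This edge is incident to both, so it is $uv$. For $x$ on this edge put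
\[
f(x)=\mu([x,v])+w,
\]
where $[x,v]$ is the part of the edge between $x$ and $v$, and $w$ is the total measure of the branches at $v$ not containing the edge $uv$. So $f(x)$ is the measure of the part of $A$ beyond $x$ on the side of $v$. As $\mu$ has no atoms, $f$ is continuous. Now $f(u)$ is the measure of the branch at $u$ containing $g(u)=uv$, so $f(u)>\frac12$. And $f(v)=w$ is $1$ minus the measure of the branch at $v$ containing $g(v)=uv$, so $f(v)<\frac12$. Hence $f(x)=\frac12$ for some interior point $x$ of the edge. There are exactly two branches at $x$, both of measure $\frac12$. This proves the claim.

\emph{Grouping the branches.} Let $p$ be as in the claim, and let $b_1\ge b_2\ge\dots\ge b_m$ be the measures of its branches, so that $\sum_jb_j=1$ and $b_1\le\frac12$; in particular $m\ge2$.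
\begin{itemize}
\item If $b_1\ge\frac13$, let $X$ be the branch of measure $b_1$ and $Y$ the union of the others.
\item If $b_1<\frac13$, add branches one at a time until their total first reaches at least $\frac13$. Each step adds less than $\frac13$, so the total is then less than $\frac23$. This group and the complementary group both have measure in $[\frac13,\frac23]$, and the two measures add up to $1$. Let $X$ be the union of a group of measure at most $\frac12$, and $Y$ the union of the other group.
\end{itemize}
In both cases $\frac13\le\mu(X)\le\frac12$. Unions of branches at $p$ are connected because all branches contain $p$, and $X\cap Y=\{p\}$.
\end{proof}

For two agents the lemma already settles the question, by the rule ``one cuts, the other chooses''.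

\begin{proof}[Proof of Theorem~\ref{thm:supp}(b)]
Apply Lemma~\ref{lem:split} to $A=G$ and $\mu=\mu_1$. Both parts have $\mu_1$-value in $[\frac13,\frac23]$. Agent $2$ takes the part it prefers and has no envy. Agent $1$ takes the other part, which is worth at least $\frac13$ to it, and values agent $2$'s part at most $\frac23$. So the allocation is $2$-EF. By part (a), no smaller constant suffices for $n=2$.
\end{proof}

\section{The exchange}\label{sec:swap}

Suppose agent $i$ envies agent $k$. Split $A_k$ from agent $i$'s point of view into a smaller part $X$ and a larger part $Y$. Who should get which? Let $x\le\frac12$ be the fraction of $A_k$ that $X$ is worth to $i$, and let $y$ be the fraction that it is worth to $k$. The two possible assignments multiply the product by $\rho\,x(1-y)$ and $\rho\,(1-x)y$, where $\rho=\mu_i(A_k)/\mu_i(A_i)$. If the two agents agree, $y=x$, both factors equal $\rho\,x(1-x)$. If they disagree, one of the two assignments is at least as good as in the case of agreement. Different tastes can only help.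

\begin{lemma}[Exchange]\label{lem:swap}
Let $(A_1,\dots,A_n)$ be an allocation with $\mu_l(A_l)>0$ for all $l$. Suppose that $\mu_i(A_k)=\rho\,\mu_i(A_i)$ with $i\ne k$ and $\rho>0$. Then there is an allocation whose product is at least $\frac{2\rho}{9}\,\Pi(A_1,\dots,A_n)$.
\end{lemma}

\begin{proof}
Since $\mu_i(A_k)>0$, Lemma~\ref{lem:split} applied to $A_k$ and $\mu_i$ gives $A_k=X\cup Y$. Put
\[
x=\frac{\mu_i(X)}{\mu_i(A_k)}\in\bigl[\tfrac13,\tfrac12\bigr],\qquad
y=\frac{\mu_k(X)}{\mu_k(A_k)}\in[0,1].
\]
\begin{itemize}
\item If $y\le x$, give $X$ to $i$ and $Y$ to $k$. Agent $i$'s value becomes $x\rho\,\mu_i(A_i)$ and agent $k$'s becomes $(1-y)\,\mu_k(A_k)$. The product is multiplied by $\rho\,x(1-y)\ge\rho\,x(1-x)$.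
\item If $y>x$, give $Y$ to $i$ and $X$ to $k$. The product is multiplied by $\rho\,(1-x)y\ge\rho\,x(1-x)$.
\end{itemize}
The function $x(1-x)$ is increasing on $[\frac13,\frac12]$, so it is at least $\frac13\cdot\frac23=\frac29$ there. The factor is therefore at least $\frac{2\rho}{9}$.

It remains to place the abandoned piece $A_i$. The closed nonempty sets $A_i$ and
\[
\bigcup_{l\ne i}A_l=X\cup Y\cup\bigcup_{l\ne i,k}A_l
\]
cover the connected space $G$, so they intersect. Hence $A_i$ meets one of the pieces $X$, $Y$, $A_l$ $(l\ne i,k)$. Add $A_i$ to that piece. The enlarged piece is connected, the pieces are still essentially disjoint and now cover $G$, and adding $A_i$ has decreased no value.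
\end{proof}

\begin{remark}
Connectedness of $G$ is used in the last step, and it cannot be dropped from Theorem~\ref{thm:main}. If $G$ consisted of two disjoint edges and two agents both valued only the first edge, each piece would lie in one edge and both edges would have to be covered. So one agent would get nothing and the other everything.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(d)]
As long as $\mu_i(A_k)>\frac92(1+\delta)\,\mu_i(A_i)$ for some $i,k$ (necessarily $i\ne k$), perform the exchange of Lemma~\ref{lem:swap} for this pair. It multiplies the product by more than $1+\delta$; in particular the product stays positive and the lemma remains applicable. Since the product never exceeds $1$, after $N$ exchanges we have $(1+\delta)^N\Pi_0\le1$, so $N\le\ln(1/\Pi_0)/\ln(1+\delta)$. When no such pair is left, the allocation is $\frac92(1+\delta)$-EF.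
\end{proof}

\section{Existence of a maximizer and the proof of Theorem~\ref{thm:main}}\label{sec:exist}

Two points remain: some allocation has positive product, and the supremum is attained.

\begin{lemma}\label{lem:positive}
There is an allocation with positive product.
\end{lemma}

\begin{proof}
Each $\mu_i$ is non-atomic and nonzero, so its support is infinite. Hence we can choose, one after the other, distinct points $x_1,\dots,x_n$ in the interiors of edges with $x_i$ in the support of $\mu_i$. Choose pairwise disjoint nondegenerate closed intervals $I_i$ inside the interiors of edges, with $x_i$ in the interior of $I_i$. Then $\mu_i(I_i)>0$.

The closure of $G\setminus\bigcup_iI_i$ has finitely many components, each a finite union of closed intervals. Such a component $C$ meets some $I_j$; otherwise $C$ and the union of all $I_j$ and all other components would be disjoint nonempty closed sets covering $G$. Moreover, $C$ meets each $I_j$ at most in its endpoints. Add each component to one interval $I_j$ that it meets. The resulting sets are connected, pairwise essentially disjoint, and cover $G$; the $i$-th one contains $I_i$.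
\end{proof}

For the second point, we show that an allocation with positive product is described by a bounded amount of combinatorial data and a bounded number of real parameters, and then use compactness. The only property that might be lost in the limit is connectedness. We control it with the following fact. \emph{The union of a finite nonempty family of nonempty closed connected sets is connected if and only if the intersection graph of the family is connected.} (The intersection graph has one vertex for each set and joins two vertices when the sets meet. If it is connected, adding the sets one at a time along a spanning tree keeps the union connected. If not, the union is a disjoint union of two nonempty closed sets.)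

\begin{lemma}\label{lem:max}
The product attains its maximum over all allocations.
\end{lemma}

\begin{proof}
\emph{A piece meets an edge in at most two components.} Let $P$ be a piece and $e$ an edge, and suppose that $P\cap e$ has at least two components. Each of them contains an endpoint of $e$. Indeed, a component $K$ contained in the interior of $e$ would be open in $P\cap e$, as there are finitely many components, and hence open in $P$, as the interior of $e$ is open in $G$; it would also be closed in $P$ and different from $P$, contradicting connectedness. So there are at most two components.

\emph{Encoding.} Consider an allocation with positive product. Each $A_l$ has more than one point. Being connected, it has no isolated points, so $A_l$ equals the union of the nondegenerate components of the sets $A_l\cap e$, $e\in E$: this union is closed, and what is missing is a finite set that is open in $A_l$, that is, a set of isolated points. Identify an edge $e$ with $[0,1]$. The nondegenerate components of $A_1\cap e,\dots,A_n\cap e$ are at most $2n$ closed intervals with pairwise disjoint interiors. They cover $e$, since they cover all but finitely many of its points and their union is closed. So they are consecutive intervals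
\[
[t_0,t_1],\ [t_1,t_2],\ \dots,\ [t_{r-1},t_r],\qquad 0=t_0<t_1<\dots<t_r=1,\quad r\le2n,
\]
and we label each with the agent that owns it. Then $A_l$ is the union of all intervals labeled $l$, over all edges.

\emph{The limit.} By Lemma~\ref{lem:positive} the supremum of the product is positive; it is at most $1$. Take allocations with positive products converging to the supremum. There are finitely many possibilities for the numbers $r=r_e$, the labels, and the set of pairs of labeled intervals that intersect. So we may pass to a subsequence along which all of these are constant and all breakpoints converge. Let $A_l$ be the union of the limits of the intervals labeled $l$. There is at least one such interval, because agent $l$ has positive value in each allocation of the sequence. Some limit intervals may be single points.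
\begin{itemize}
\item \emph{$A_l$ is connected.} If two intervals intersect all along the sequence, then so do their limits, since a limit point of common points lies in both limits. The intersection graph of the intervals labeled $l$ is connected along the sequence, so that of the limit intervals is connected.
\item \emph{Covering and essential disjointness.} On each edge the limit breakpoints satisfy $0=t_0\le t_1\le\dots\le t_r=1$. So the limit intervals cover the edge, and any two of them meet in at most one point. Intervals on different edges meet at most in vertices.
\item \emph{Values.} The value $\mu_l([t_{j-1},t_j])$ depends continuously on the breakpoints, because $\mu_l$ has no atoms. So $\mu_l(A_l)$ is the limit of the corresponding values.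
\end{itemize}
Hence $(A_1,\dots,A_n)$ is an allocation whose product equals the supremum. (Since the product is positive, no $A_l$ is a single point, so the intervals that have degenerated to points can be dropped.)
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:positive} and~\ref{lem:max}, a maximizer exists and the maximum is positive. Let $(A_1,\dots,A_n)$ be any maximizer; all its values $\mu_l(A_l)$ are positive. If $\mu_i(A_k)>\frac92\,\mu_i(A_i)$ for some $i\ne k$, then Lemma~\ref{lem:swap} with $\rho>\frac92$ yields an allocation with strictly larger product, a contradiction. So the allocation is $\frac92$-EF.

If another allocation gave every agent at least as much and some agent strictly more, its product would be strictly larger, again because all values $\mu_l(A_l)$ are positive. So the allocation is Pareto optimal.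
\end{proof}

\begin{remark}
Lemma~\ref{lem:positive} and Theorem~\ref{thm:supp}(d) together give a $\frac92(1+\delta)$-EF allocation for every $\delta>0$ without Lemma~\ref{lem:max}. Compactness is used only to reach $\frac92$ itself and to know that maximizers exist.
\end{remark}

\section{The constant $9/2$ is sharp for maximizers}\label{sec:sharp}

The estimate in Lemma~\ref{lem:swap} cannot be improved for the exchange when the envied piece is a three-legged star that both agents value uniformly, so that every cut is at best $\frac13:\frac23$ for both. To obtain an instance we must also prevent the envious agent from extending its own piece into that star. We do this with a third agent who occupies the bridge between them; see Figure~\ref{fig:sharp}.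

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[thick] (0,0) -- (2.4,0) -- (4.8,0);
\draw[thick] (4.8,0) -- (7,1.2);
\draw[thick] (4.8,0) -- (7.3,0);
\draw[thick] (4.8,0) -- (7,-1.2);
\fill (0,0) circle (2pt) (2.4,0) circle (2pt) (4.8,0) circle (2pt);
\fill (7,1.2) circle (2pt) (7.3,0) circle (2pt) (7,-1.2) circle (2pt);
\node[below] at (0,0) {$a$};
\node[below] at (2.4,0) {$b$};
\node[below] at (4.8,0) {$c$};
\node[above] at (1.2,0) {$E_1$};
\node[below] at (1.2,0) {$\mu_1\!:\,1$};
\node[above] at (3.6,0) {$E_2$};
\node[below] at (3.6,0) {$\mu_2\!:\,1$};
\node[right] at (7,1.2) {$L_1$};
\node[right] at (7.3,0) {$L_2$};
\node[right] at (7,-1.2) {$L_3$};
\node[right] at (8,0) {\begin{tabular}{l} on each leg:\\ $\mu_1\!:\,\alpha/3,\quad \mu_3\!:\,1/3$\end{tabular}};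
\end{tikzpicture}
\caption{An instance in which every allocation maximizing the product has envy factor $\alpha<\frac92$. Values are unnormalized and uniform on each edge, and values not shown are $0$. In every maximizer agent $1$ has all of $E_1$ and agent $3$ has all three legs. Agent $2$, on the bridge $E_2$, keeps agent $1$ from reaching the legs without giving up $E_1$.}
\label{fig:sharp}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(c)]
Let $\alpha=\frac92-\varepsilon$. The graph has an edge $E_1=ab$, an edge $E_2=bc$, and three legs $L_1,L_2,L_3$ at $c$; write $L=L_1\cup L_2\cup L_3$. There are three agents. All valuations are uniform on each edge and left unnormalized. Normalizing multiplies all products by the same constant and does not change envy ratios.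
\begin{itemize}
\item Agent $1$ has value $1$ on $E_1$, value $0$ on $E_2$ and value $\alpha/3$ on each leg.
\item Agent $2$ has value $1$ on $E_2$ and $0$ elsewhere.
\item Agent $3$ has value $\frac13$ on each leg and $0$ elsewhere.
\end{itemize}
The allocation $(E_1,E_2,L)$ has product $1$. We show that no allocation has a larger product, and that an allocation with product $1$ gives all of $E_1$ to agent $1$ and all of $L$ to agent $3$.

Let $(A_1,A_2,A_3)$ be an allocation with positive product. Agents $2$ and $3$ have total value $1$ each, so $\mu_2(A_2)\le1$ and $\mu_3(A_3)\le1$. Since $\mu_2(A_2)>0$, the piece $A_2$ contains a nondegenerate interval of $E_2$, which meets $A_1$ in only finitely many points. So some interior point of $E_2$ is not in $A_1$. This point separates $E_1$ from $L$. Hence the connected set $A_1$ cannot have positive length in both $E_1$ and $L$.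

\emph{Case 1: $A_1$ has length $0$ in $L$.} Then $\mu_1(A_1)\le\mu_1(E_1)=1$, so the product is at most $1$.

\emph{Case 2: $A_1$ has positive length in $L$.} Then it has length $0$ in $E_1$. Let $p$ and $q$ be the fractions of the total length of $L$ contained in $A_1$ and in $A_3$. Then $\mu_1(A_1)=\alpha p$ and $\mu_3(A_3)=q$. By Lemma~\ref{lem:legs}, the pieces $A_1$ and $A_3$ cannot both have positive length in at least two of the three legs. So $s=\min(p,q)$ satisfies $s\le\frac13$. As $p+q\le1$ and $s(1-s)$ is increasing on $[0,\frac12]$,
\[
pq\le s(1-s)\le\tfrac29 .
\]
The product is therefore at most $\alpha pq\le\frac{2\alpha}{9}<1$.

So the maximum is $1$, and every maximizer belongs to Case 1. Since all three values are then at most $1$, all of them are equal to $1$. From $\mu_1(A_1)=1$ and $\mu_3(A_3)=1$ it follows that $A_1$ contains $E_1$ and $A_3$ contains $L$ up to sets of length $0$, and hence entirely, because pieces are closed. Therefore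
\[
\mu_1(A_3)=\alpha=\alpha\,\mu_1(A_1),\qquad \alpha=\tfrac92-\varepsilon>\tfrac92-2\varepsilon ,
\]
and no maximizer is $(\frac92-2\varepsilon)$-EF.
\end{proof}

\begin{remark}
Agent $2$ is essential in this example. If $E_2$ and agent $2$ were removed and $E_1$ attached to $c$ directly, agent $1$ could take $E_1\cup L_1$ and agent $3$ the legs $L_2\cup L_3$. The product $\frac23\bigl(1+\frac\alpha3\bigr)$ of this allocation exceeds $1$ as soon as $\alpha>\frac32$, so $(E_1,L)$ would no longer be a maximizer.
\end{remark}

\begin{thebibliography}{1}
\bibitem{slides}
\emph{Approximate Envy-Freeness in Graphical Cake Cutting},
\url{https://www.comp.nus.edu.sg/~yuens/graphical-cake-slides.pdf}.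
\end{thebibliography}

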